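# Alexander polynomials of periodic knots with linking number two

## 1. A disc that meets the knot in two points

A knot in $S^3$ has period $n$ if a symmetry of order $n$ of $S^3$, fixing a circle away from the knot, carries the knot to itself. The talk is about which polynomials are Alexander polynomials of such knots. Dividing by the symmetry turns the knot into a two-component link $K\cup B$, where $K$ is the image of the knot and $B$ is the image of the fixed circle. The component $B$ will turn out to be unknotted, and the case that concerns us is $\mathrm{lk}(K,B)=2$. We begin with the links of this kind for which everything can be computed by hand, namely those where $B$ bounds a disc meeting $K$ in only two points. The exact question about periodic knots is posed in Section 2.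

Knots, links and periodic maps are smooth. We write $\doteq$ for equality up to units $\pm t^ag^b$, where $g$ may be specialized to a root of unity. The $p$-adic valuation is $v_p$, with $v_p(0)=\infty$. We put
$$\delta_\lambda(t)=\frac{1-t^\lambda}{1-t},\qquad x=g+g^{-1}-2=-(1-g)(1-g^{-1}),\qquad w=t+2+t^{-1}=\frac{(t+1)^2}{t}.$$

**Elementary ideals.** Let $H$ be a finitely presented module over a commutative ring $R$, with $r$ generators and a relation matrix having $r$ columns. Then $E_i(H)\subset R$ is the ideal generated by the $(r-i)\times(r-i)$ minors. It does not depend on the presentation, and it commutes with base change: $E_i(H\otimes_RR')=E_i(H)R'$. Moreover $E_{i+1}(H\oplus R)=E_i(H)$ (one more generator, no new relation), and $E_0$ is multiplicative on direct sums. For example $E_0$ is $(9)$ both for $\mathbb Z/9$ and for $\mathbb Z/3\oplus\mathbb Z/3$, while $E_1$ is $(1)$ for the first and $(3)$ for the second. Keep this example in mind.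

**The Alexander polynomial of a link.** Let $L=K\cup B$ have exterior $X$. The group $H_1(X)\cong\mathbb Z^2$ is generated by a meridian $t$ of $K$ and a meridian $g$ of $B$. Put $\Lambda=\mathbb Z[t^{\pm1},g^{\pm1}]$. Then $\Delta_L\in\Lambda$ is the greatest common divisor of $E_1(H_1(X,pt;\Lambda))$. We use the classical theorem of Torres: if $\lambda=\mathrm{lk}(K,B)\ge1$, then
$$\Delta_L(t,1)\doteq\delta_\lambda(t)\Delta_K(t),\qquad\text{and}\qquad \Delta_L(1,g)\doteq\delta_\lambda(g)\ \text{ if $B$ is unknotted.}\tag{1}$$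

**Lemma 1 (Fox, Torres).** $E_1(H_1(X,pt;\Lambda))=\Delta_L\cdot(t-1,g-1)$.

*Proof.* Since $\chi(X)=0$ and $\partial X\neq\emptyset$, $X$ is homotopy equivalent to a 2-complex with one 0-cell, $m$ 1-cells $x_1,\dots,x_m$ and $m-1$ 2-cells. So $H_1(X,pt;\Lambda)$ is presented by the $(m-1)\times m$ Fox matrix. Write $x_j\in\Lambda$ also for the monomial that is the class of $x_j$ in $H_1(X)$. Each row $(a_j)$ satisfies $\sum_j a_j(x_j-1)=0$. Let $M_j$ be the minor obtained by deleting column $j$. If the matrix has rank less than $m-1$, all $M_j$ vanish. Otherwise both $(x_j-1)_j$ and $((-1)^jM_j)_j$ span its one-dimensional kernel over the fraction field. In all cases $M_i(x_j-1)=\pm M_j(x_i-1)$, and there is a $D$ in the fraction field of $\Lambda$ with $M_j=\pm D(x_j-1)$ for all $j$. The $x_j$ generate $H_1(X)$, so the ideal $(x_1-1,\dots,x_m-1)$ equals $(t-1,g-1)$, which has gcd $1$. Since $\Lambda$ is a UFD and $D(x_j-1)\in\Lambda$ for all $j$, we get $D\in\Lambda$. Hence $E_1=D\cdot(t-1,g-1)$ and $D\doteq\gcd(M_j)=\Delta_L$.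 $\square$

**Example.** The torus link $T(2,4)$ has group $\langle a,b\mid abab=baba\rangle$, with meridians $a\mapsto t$, $b\mapsto g$, and linking number $2$. The Fox derivative of the relation with respect to $a$ is $(1+ab)-(b+bab)$, which becomes $(1-g)(1+tg)$. By Lemma 1, $\Delta_L\doteq1+tg$. This agrees with (1): setting $g=1$ gives $1+t=\delta_2(t)$.

**The double branched cover.** Let $M$ be the double cover of $S^3$ branched along $K$, with covering involution $\tau$. Its first homology is finite of odd order $|\Delta_K(-1)|$, so $H_2(M)=0$. Disjoint 1-cycles $y,z$ in $M$ have a linking number $\mathrm{lk}_M(y,z)\in\mathbb Q$: if $qy=\partial c$, it is $(c\cdot z)/q$. It is symmetric. Modulo $\mathbb Z$ it depends only on homology classes and gives the linking form $\lambda_M:H_1(M)\times H_1(M)\to\mathbb Q/\mathbb Z$, which is nonsingular. For example, if $H_1(M)\cong\mathbb Z/p^2$ with generator $z$, then $\lambda_M(z,z)=u/p^2$ with $p\nmid u$, and $\lambda_M(jz,jz)=uj^2/p^2$.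

The next lemma reads $\Delta_L(-1,g)$ inside $M$. Let $W=M\setminus(\text{preimage of }B)$, and let $W_\infty\to W$ be the infinite cyclic cover pulled back from the infinite cyclic cover $(S^3\setminus B)_\infty$. For an odd prime $p$ put $R=\mathbb Z_{(p)}[g^{\pm1}]$. Its units are $\epsilon g^k$ with $\epsilon\in\mathbb Z_{(p)}^\times$.

**Lemma 2.** Let $B$ be unknotted. For every odd prime $p$, $E_0(H_1(W_\infty;\mathbb Z_{(p)}))=(\Delta_L(-1,g))$ in $R$.

*Proof.* Let $R_-$ be $R$ with $t$ acting by $-1$ and $g$ by $g$. We first identify $H_1(W_\infty;\mathbb Z_{(p)})$ with $H_1(X;R_-)$. The space $W_\infty$ is the double cover of $(S^3\setminus B)_\infty$ branched along the preimage of $K$. Let $\widetilde K_\infty\subset W_\infty$ be the branch set and $W_\infty^\circ$ its complement, which is the $\mathbb Z/2\times\mathbb Z$-cover of $S^3\setminus L$. As $2$ is invertible, $R[\mathbb Z/2]=R_+\oplus R_-$, so $H_1(X;R_-)$ is the $(-1)$-eigenspace $H_1(W_\infty^\circ;\mathbb Z_{(p)})_-$ of $\tau$, and taking eigenspaces is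 exact. Now $H_2(W_\infty,W_\infty^\circ)\cong H_0(\widetilde K_\infty)$ is generated by meridian discs. The involution rotates each of them onto itself, preserving orientation, so the $(-1)$-part of this group is zero. Also $H_1(W_\infty,W_\infty^\circ)=0$. Hence $H_1(W_\infty^\circ)_-\cong H_1(W_\infty)_-$. By transfer, $H_1(W_\infty;\mathbb Z_{(p)})_+\cong H_1((S^3\setminus B)_\infty;\mathbb Z_{(p)})=0$, since $B$ is unknotted. Thus $H_1(X;R_-)\cong H_1(W_\infty;\mathbb Z_{(p)})$.

It remains to compute $E_0(H_1(X;R_-))$. A cokernel commutes with base change, so Lemma 1 with $t\mapsto-1$ gives $E_1(H_1(X,pt;R_-))=\Delta_L(-1,g)\cdot(-2,g-1)=(\Delta_L(-1,g))$. Since $H_0(X;R_-)=R/(-2,g-1)=0$, the sequence $0\to H_1(X;R_-)\to H_1(X,pt;R_-)\to R\to0$ is exact. It splits, so $E_0(H_1(X;R_-))=E_1(H_1(X,pt;R_-))$. $\square$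

**Proposition 3.** Let $B$ be unknotted with $\mathrm{lk}(K,B)=2$, and suppose $B$ bounds a disc $E$ that meets $K$ transversely in exactly two points. Then the preimage $F\subset M$ of $E$ is an annulus. Let $b$ be the class of one boundary circle $B_1$ of $F$, let $b^+$ be its push-off from $F$, and put $V_0=\mathrm{lk}_M(b^+,b)\in\mathbb Q$. For every odd prime $p$, $\Delta_L(-1,g)$ equals $|H_1(M)|\,V_0\,(1-g)$ up to a unit of $R$.

*Proof.* The surface $F$ is the double cover of a disc branched at two points, so it is connected with $\chi(F)=0$. It has two boundary circles, because $B$ lifts, $\mathrm{lk}(K,B)$ being even. So $F$ is an annulus. The complement $M\setminus F$ is connected because $S^3\setminus E$ contains meridians of $K$. From here on homology has $\mathbb Z_{(p)}$-coefficients, and orders are orders of $p$-parts, which changes them only by units of $\mathbb Z_{(p)}$. Put $C=H_1(M\setminus F)$.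

The cover $W_\infty$ is dual to $F$, so cutting along the lifts of $F$ gives the exact sequence
$$H_1(F)\otimes R\xrightarrow{\,gi_+-i_-\,}C\otimes R\to H_1(W_\infty)\to H_0(F)\otimes R\xrightarrow{\,g-1\,}H_0(M\setminus F)\otimes R,\tag{2}$$
with $i_\pm$ the push-offs. The last map is injective, so $H_1(W_\infty)$ is the cokernel of the first. (The opposite convention replaces $g$ by $g^{-1}$, which here changes the answer by a unit.) The curves $b^+$ and $b^-$ are parallel on the boundary of a solid torus neighborhood of $F$. So they have the same class $\ell\in C$, and $H_1(W_\infty)=(C\otimes R)/\big((g-1)\ell\big)$.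

To describe $C$, use the pair $(M,M\setminus F)$. We have $H_2(M)=0$. By duality $H_2(M,M\setminus F)\cong H^1(F)\cong\mathbb Z_{(p)}$, with generator $c_0$ satisfying $c_0\cdot b=\pm1$, and $H_1(M,M\setminus F)\cong H^2(F)=0$. Hence $0\to\mathbb Z_{(p)}\mu\to C\to H_1(M)\to0$ is exact with $\mu=\partial c_0$ and $\mathrm{lk}_M(\mu,b)=\pm1$. Let $T$ be the torsion of $C$, so $C\cong T\oplus\mathbb Z_{(p)}c$ for some $c$. Since $T\cap\mathbb Z_{(p)}\mu=0$, the class $\mu$ equals $c$ times $I=|H_1(M)|/|T|$ modulo $T$, up to a unit. Applying $\mathrm{lk}_M(\cdot,b)$, which vanishes on $T$, we get $\mathrm{lk}_M(c,b)=\text{unit}\cdot I^{-1}$. As $\mathrm{lk}_M(\ell,b)=V_0$, we get $\ell\equiv\text{unit}\cdot IV_0\,c$ modulo $T$.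

Take a square presentation matrix of $T$ (its determinant is $|T|$ up to a unit), add the generator $c$, and add the relation $(g-1)\ell$. The matrix is square and block triangular, so $E_0(H_1(W_\infty))$ is generated by $|T|\cdot(g-1)IV_0=|H_1(M)|V_0(g-1)$. Lemma 2 finishes the proof. $\square$

For $T(2,4)$, with $K$ the closure of the one-crossing 2-braid and $B$ its axis, $M=S^3$ and $\Delta_L(-1,g)\doteq1-g$, so $V_0$ is an integer prime to every odd $p$.

**Corollary 4.** In Proposition 3 suppose $H_1(M)\cong\mathbb Z/p^2$ with $p$ an odd prime. Then $\Delta_L(-1,g)\doteq P_0(1-g)$ with $P_0\in\mathbb Z$ and $v_p(P_0)\neq1$.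

*Proof.* By Proposition 3, $\Delta_L(-1,g)\in\mathbb Z[g^{\pm1}]$ is an integer $P_0$ times $g^k(1-g)$, and $v_p(P_0)=v_p(p^2V_0)$. Since $b^+$ and $b$ are disjoint curves in the class $\beta=[B_1]\in H_1(M)$, $V_0\equiv\lambda_M(\beta,\beta)$ mod $\mathbb Z$. Let $z$ be a generator with $\lambda_M(z,z)=u/p^2$, $p\nmid u$, and write $\beta=jz$. Then $p^2V_0$ is an integer and $p^2V_0\equiv uj^2$ mod $p^2$. If $p\nmid j$ its valuation is $0$; if $p\mid j$ it is at least $2$. $\square$

So a self-linking number in $\mathbb Z/p^2$ is a square times a unit, and valuation one is skipped. To use this against a polynomial, we must ask what changes for a general periodic knot. Three things do.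

1. The disc may meet $K$ in $2m$ points. Then $F$ has genus and a $(2m-1)\times(2m-1)$ matrix replaces the number $V_0$.
2. An Alexander polynomial tells us only that $|H_1(M)|=p^2$, while Corollary 4 needs $H_1(M)$ cyclic. For the connected sum of two trefoils, $M$ is a connected sum of two lens spaces with $H_1=\mathbb Z/3$, so $|H_1(M)|=9$ but $H_1(M)\cong(\mathbb Z/3)^2$. For such a group $\lambda_M(\beta,\beta)$ can have denominator exactly $p$, then $v_p(p^2V_0)=1$, and the argument stops.
3. A periodic knot does not hand us $\Delta_L$, but only a product of values of $\Delta_L$ at roots of unity.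

Sections 4, 5 and 7 deal with these in turn.

## 2. The Murasugi Conditions when the linking number is two

**Periodic knots.** A knot $k$ in $S^3$ has period $n$ ($n\ge2$) if there is an orientation-preserving homeomorphism $\phi$ of $S^3$ of order $n$ with $\phi(k)=k$ whose fixed point set is a circle disjoint from $k$. The image $k_*$ of $k$ in $S^3/\mathbb Z_n\cong S^3$ is the factor knot. As said, we take knots and periodic maps smooth, so that the axis and the factor link are tame; actions with wildly embedded fixed circle are not considered.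

**Knot polynomials.** A knot polynomial is a $\Delta\in\mathbb Z[t]$ with $\Delta(1)=\pm1$ and $\Delta(t^{-1})=\pm t^c\Delta(t)$ for some integer $c$. Up to units $\pm t^j$ these are exactly the Alexander polynomials of knots, and Alexander polynomials are regarded only up to such units.

**Murasugi Conditions.** Let $G=\langle g\mid g^n\rangle$ and let $\omega$ be a primitive $n$-th root of unity. A pair $(\Delta,n)$ with $\Delta$ a knot polynomial satisfies the Murasugi Conditions if there are a knot polynomial $\Delta_*\in\mathbb Z[t]$, a $\Delta_G(t,g)\in\mathbb Z[G][t,t^{-1}]$ and an integer $\lambda$ with $(\lambda,n)=1$ such that, with equalities in (ii) and (iii) understood up to units ($\pm t^j$, respectively $\pm t^ag^b$),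

- (i) $\Delta_*$ divides $\Delta$;
- (ii) $\Delta/\Delta_*=\prod_{i=1}^{n-1}\Delta_G(t,\omega^i)$, where $\Delta_G(t,\omega^i)$ is the image of $\Delta_G$ under $g\mapsto\omega^i$;
- (iii) $\Delta_G(1,g)=\delta_\lambda(g)$ and $\Delta_G(t,1)=\delta_\lambda(t)\Delta_*(t)$;
- (iv) $\Delta_G(t^{-1},g^{-1})=t^ag^b\Delta_G(t,g)$ for some integers $a,b$.

**Example.** Let $n$ be odd, $\lambda=2$, $\Delta_*=1$ and $\Delta_G=1+tg$. Condition (iii) reads $1+g=\delta_2(g)$ and $1+t=\delta_2(t)$, and (iv) holds with $a=b=-1$. Then $\Delta=\prod_{i=1}^{n-1}(1+t\omega^i)=(1+t^n)/(1+t)$, the Alexander polynomial of the torus knot $T(2,n)$. This knot has period $n$: it is the closure of the $n$-th power of the one-crossing 2-braid, and rotation about the braid axis by one $n$-th of a turn preserves it. The quotient link is the $T(2,4)$ of Section 1.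

It is known that if $\Delta$ is the Alexander polynomial of a knot of period $n$, then $(\Delta,n)$ satisfies the Murasugi Conditions; one may take $\Delta_*$ to be the Alexander polynomial of the factor knot and $\lambda$ its linking number with the image of the axis. Davis and Livingston proved a converse for $\lambda=1$: if the conditions hold with $\lambda=1$, then $\Delta$ is the Alexander polynomial of a knot of period $n$ whose factor knot has Alexander polynomial $\Delta_*$. They conjectured that for every $\lambda$ the conditions imply that $\Delta$ is the Alexander polynomial of a knot of period $n$. This is known to fail for $\lambda\ge3$. The problem, from "On The Alexander Polynomials Of Periodic Links And Related Topics" (http://trends.mathnet.or.kr/mathnet/kms_tex/981949.pdf), is to decide the remaining case $\lambda=2$, where $n$ is odd. The answer is that the conjecture is false there too.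

**Theorem A.** Let $n=9$, $\omega=e^{2\pi i/9}$,
$$d(t)=-w^2+2w+9=-t^2-2t+7-2t^{-1}-t^{-2},\qquad \Delta_*=t^2d(t),$$
$$\Delta_G(t,g)=(1+tg)\,d(t)-(1-t)(1-g)\,(t+t^{-1}+g+g^{-1}+3),\qquad \Delta=\Delta_*\prod_{i=1}^{8}t^2\Delta_G(t,\omega^i).$$
Then $(\Delta,9)$ satisfies the Murasugi Conditions with $\lambda=2$, but $\Delta$ is not the Alexander polynomial of a knot of period $9$.

**Theorem B.** For every odd $n$ divisible by the square of a prime there is a $\Delta$ such that $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$, but $\Delta$ is not the Alexander polynomial of a knot of period $n$.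

Nothing is claimed for squarefree odd $n$.

**How the polynomials are built.** If $d$ is symmetric with $d(1)=1$, and $\mu(t,g)$ is invariant under $(t,g)\mapsto(t^{-1},g^{-1})$, then $\Delta_G=(1+tg)d-(1-t)(1-g)\mu$ satisfies (iii) and (iv) with $\lambda=2$, $\Delta_*\doteq d$. At $t=-1$ it equals $(1-g)\big(d(-1)-2\mu(-1,g)\big)$. If $d(-1)=p^2$ and $\mu(-1,1)=p$, the second factor at $g=1$ is $p^2-2p=p(p-2)$, of valuation exactly one, which is the value that Corollary 4 forbids. In Theorem A, $d(-1)=9$ and $\mu(-1,g)=1+g+g^{-1}=x+3$, so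
$$\Delta_G(-1,g)=(1-g)\big(9-2(x+3)\big)=(1-g)(3-2x).\tag{3}$$

**Why not $n=3$.** The first attempt would use $n=3$. Suppose we already know that $\Delta_L(-1,g)\doteq(1-g)P(x)$. At primitive cube roots of unity $x=-3$, so the product over $\omega,\omega^2$ at $t=-1$ is $\pm3P(-3)^2$. Only $|P(-3)|$ is visible. Both $P=3-2x$ and the constant $P=9$ have $P(-3)=9$; the first has $P(0)=3$, the second $P(0)=9$, and only the first has a forbidden value. So this comparison gives no contradiction. For $n=9$ there are also the primitive ninth roots of unity $\zeta$, where $x=-\pi$ with $\pi=(1-\zeta)(1-\zeta^{-1})$ a much smaller number 3-adically than $3$ is allowed to be: $3$ is a unit times $\pi^3$. There $P=3-2x$ has $\pi$-valuation $1$ and $P=9$ has $\pi$-valuation $6$. This is how the square of a prime in $n$ enters.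

## 3. The factor link and Murasugi's product formula

Let $n$ be odd and let $k$ have period $n$ via $\phi$, with factor knot $k_*$. Let $\widetilde B$ be the axis $\mathrm{Fix}(\phi)$, $B$ its image, $L=k_*\cup B$ and $\lambda=\mathrm{lk}(k_*,B)$.

Every nontrivial power $\phi^j$ has the same fixed circle. Indeed some power of $\phi^j$ has prime order, and its fixed set is a circle by Smith theory. Then $\mathrm{Fix}(\phi)\subset\mathrm{Fix}(\phi^j)$ lies in that circle, and a circle contained in a circle is all of it. By the Smith conjecture (Morgan–Bass, 1984), the action is conjugate to a rotation, so $B$ is unknotted in $S^3/\mathbb Z_n\cong S^3$. The preimage of $k_*$ has $\gcd(\lambda,n)$ components and is the connected set $k$. So $(\lambda,n)=1$, and in particular $\lambda\ne0$. Orient $B$ so that $\lambda\ge1$.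

**Lemma 5 (Murasugi's formula).** $\Delta_k(t)\doteq\Delta_{k_*}(t)\prod_{i=1}^{n-1}\Delta_L(t,\omega^i)$.

*Proof.* Let $Y$ be the exterior of $k\cup\widetilde B$ and $X$ that of $L$; then $Y\to X$ is an $n$-fold cyclic cover. A disc bounded by $B$ lifts to $n$ discs bounded by $\widetilde B$, each met algebraically $\lambda$ times by $k$, so $\mathrm{lk}(k,\widetilde B)=\lambda$. Put $\Lambda'=\mathbb C[t^{\pm1}]$, and let $\Lambda_i'$ be $\Lambda'$ with $g$ acting by $\omega^i$. Meridians of $k$ map to meridians of $k_*$, and meridians of $\widetilde B$ map to $g^n$. Since $\mathbb C[\mathbb Z/n]$ is the sum of the characters $g\mapsto\omega^i$,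
$$H_1(Y;\Lambda')=\bigoplus_{i=0}^{n-1}H_1(X;\Lambda_i'),$$
where on $Y$ the meridian of $k$ acts by $t$ and that of $\widetilde B$ by $1$.

We compute $E_0$ of each summand. The kernel of $\Lambda'=H_0(pt)\to H_0(X;\Lambda'_i)=\Lambda'/(t-1,\omega^i-1)$ is a nonzero ideal in a PID, hence free of rank one. So $H_1(X,pt;\Lambda_i')\cong H_1(X;\Lambda_i')\oplus\Lambda'$, and Lemma 1 with base change gives $E_0(H_1(X;\Lambda_i'))=\Delta_L(t,\omega^i)\cdot(t-1,\omega^i-1)$. For $i\neq0$ this is generated by $\Delta_L(t,\omega^i)$, and for $i=0$ by $(t-1)\delta_\lambda\Delta_{k_*}$, by (1). The same argument for the link $k\cup\widetilde B$ shows that $E_0(H_1(Y;\Lambda'))$ is generated by $(t-1)\delta_\lambda\Delta_k$. Cancelling $(t-1)\delta_\lambda$, we get $\Delta_k=c\,t^j\Delta_{k_*}\prod_{i\ge1}\Delta_L(t,\omega^i)$ with $c\in\mathbb C^\times$.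

Finally $c=\pm1$. The product lies in $\mathbb Z[t^{\pm1}]$ by Galois invariance. At $t=1$ it is, by (1), $\pm\prod_{i\ge1}\delta_\lambda(\omega^i)=\pm\prod_{i\geq 1}\frac{1-\omega^{i\lambda}}{1-\omega^i}=\pm1$. Here we used $(\lambda,n)=1$, and $\prod_{i\ge1}\omega^i=1$ ($n$ odd) to discard powers of $g$. As $\Delta_k(1)$ and $\Delta_{k_*}(1)$ are $\pm1$, so is $c$. $\square$

## 4. Discs that meet the knot in $2m$ points

Here is the general version of Proposition 3. The number $V_0$ survives as the self-linking of $b$, and it controls the constant term of a polynomial in $x$.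

**Lemma 6.** Let $L=K\cup B\subset S^3$ with $B$ unknotted and $\mathrm{lk}(K,B)=2$. Let $M$ be the double cover of $S^3$ branched along $K$, with linking form $\lambda_M$. Then $\Delta_L(-1,g)\doteq(1-g)P(x)$ with $P\in\mathbb Z[x]$. Moreover there are $\beta\in H_1(M)$ and $V_0\in\mathbb Q$ with $V_0\equiv\lambda_M(\beta,\beta)$ mod $\mathbb Z$, such that for every odd prime $p$
$$v_p(P(0))=v_p\big(|H_1(M)|\,V_0\big).$$

**Step 1: the surface.** The aim is to know $H_1(F)$ and its intersection form. Let $E$ be a disc with $\partial E=B$, transverse to $K$. It meets $K$ in $2m\ge2$ points, because the linking number is even and nonzero. Let $F\subset M$ be its preimage, oriented by lifting. It is the double cover of a disc branched at $2m\ge2$ points, so it is connected and $\chi(F)=2-2m$. As $\mathrm{lk}(K,B)$ is even, $\partial F=B_1\sqcup B_2$ with each $B_i$ mapping homeomorphically to $B$. So $F$ has genus $m-1$ and $H_1(F)\cong\mathbb Z^{2m-1}$. The class $b=[B_1]$ is primitive and spans the radical of the intersection form,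 and the form on $H_1(F)/\langle b\rangle$ is that of the closed surface of genus $m-1$, hence unimodular. As before $M\setminus F$ is connected. On $H_1(F)$ put
$$V(y,z)=\mathrm{lk}_M(y^+,z)\in\mathbb Q,\qquad D(g)=\det(gV-V^T),\qquad V_0=V(b,b).$$

**Step 2: $E_0(H_1(W_\infty;\mathbb Z_{(p)}))=(|H_1(M)|\,D(g))$ in $R$.** The aim is to express the module of Lemma 2 by the linking matrix $V$. Fix an odd prime $p$ and use $\mathbb Z_{(p)}$-coefficients, writing $|H_1(M)|$ for the order of the $p$-part, which differs from the full order by a unit. Put $H=H_1(F)$, $H^*=\mathrm{Hom}(H,\mathbb Z_{(p)})$ and $C=H_1(M\setminus F)$. The exact sequence (2) holds for this $F$, and its last map is again injective because $F$ and $M\setminus F$ are connected. So $H_1(W_\infty)=\mathrm{coker}(\theta)$ with $\theta=gi_+-i_-:H\otimes R\to C\otimes R$. (The opposite convention replaces $g$ by $g^{-1}$, harmless by the symmetry (4) below.)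

Since $H_2(M)=0$ and, by duality, $H_j(M,M\setminus F)\cong H^{3-j}(F)$, which is $H^*$ for $j=2$ and $0$ for $j=1$, the sequence
$$0\to H^*\to C\to H_1(M)\to0$$
is exact. The isomorphism $H_2(M,M\setminus F)\cong H^*$ is, up to sign, $c\mapsto(z\mapsto c\cdot z)$. Define $\ell:C\to\mathrm{Hom}(H,\mathbb Q)$ by $\ell(y)(z)=\mathrm{lk}_M(y,z)$. For $c\in H_2(M,M\setminus F)$ we have $\mathrm{lk}_M(\partial c,z)=c\cdot z$, so $\ell$ restricted to $H^*$ is, up to sign, the inclusion $H^*\subset\mathrm{Hom}(H,\mathbb Q)$. As $C/H^*$ is finite, $\ker\ell$ is exactly the torsion $T$ of $C$, and $\bar C=C/T$ is a lattice containing $H^*$ with index $I=|H_1(M)|/|T|$.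

Write $C\cong T\oplus\bar C$ and take a square presentation matrix of $T$, with determinant $|T|$. The ranks of $H$ and $\bar C$ are equal, so $\mathrm{coker}(\theta)$ has a square block triangular presentation and $E_0=(|T|\det\bar\theta)$, where $\bar\theta$ is $\theta$ followed by $C\to\bar C$, written in a basis of $\bar C$. A basis of $\ell(\bar C)\supset H^*$ has determinant $I^{-1}$, up to a unit, in the dual basis of $H^*$. So $\det\bar\theta=I\det(\ell\theta)$ up to a unit. Finally
$$\ell\theta(y)(z)=g\,\mathrm{lk}_M(y^+,z)-\mathrm{lk}_M(y^-,z)=gV(y,z)-V(z,y),$$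
because $\mathrm{lk}_M(y^-,z)=\mathrm{lk}_M(y,z^+)=V(z,y)$. Hence $\det(\ell\theta)=D(g)$ and $E_0=(|T|\,I\,D)=(|H_1(M)|\,D)$.

**Step 3: reading off $P(0)$.** By Lemma 2 and Step 2, $\Delta_L(-1,g)=\epsilon g^k|H_1(M)|D(g)$ with $\epsilon\in\mathbb Z_{(p)}^\times$. From $g^{-1}V-V^T=-g^{-1}(gV-V^T)^T$ and the odd size $2m-1$,
$$D(g^{-1})=-g^{-(2m-1)}D(g).\tag{4}$$
Next, $V(y,z)-V(z,y)=\mathrm{lk}_M(y^+-y^-,z)=\pm y\cdot z$, because $y^+-y^-$ bounds the product $y\times[-1,1]$, which meets $z$ in $y\cdot z$ points. Write $gV-V^T=(V-V^T)+(g-1)V$ in a basis starting with $b$. The first row and column of $V-V^T$ vanish, and the remaining block is skew and unimodular of even size, with determinant $1$. So the first row of $gV-V^T$ is $(g-1)$ times the first row of $V$. After taking out this factor and setting $g=1$, the first column is $(V(b,b),0,\dots,0)^T$, and the determinant is $V(b,b)$. Hence $D(1)=0$ and $D'(1)=V(b,b)=V_0$.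

Thus $\Delta_L(-1,1)=0$ and $1-g$ divides $\Delta_L(-1,g)$ in $\mathbb Z[g^{\pm1}]$. By (4), $\psi=D/(1-g)$ satisfies $\psi(g^{-1})=g^{-(2m-2)}\psi(g)$. So $g^{-k-(m-1)}\Delta_L(-1,g)/(1-g)=\epsilon|H_1(M)|\,g^{-(m-1)}\psi(g)$ is a symmetric element of $\mathbb Z[g^{\pm1}]$, that is, $P(x)$ with $P\in\mathbb Z[x]$. At $g=1$ this gives $P(0)=-\epsilon|H_1(M)|V_0$. The polynomial $P$ is determined up to sign by $\Delta_L$, and $V_0$ by $E$, so neither depends on $p$. Finally $V_0=\mathrm{lk}_M(b^+,b)\equiv\lambda_M(\beta,\beta)$ mod $\mathbb Z$ with $\beta=[B_1]\in H_1(M)$. This proves Lemma 6. $\square$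

## 5. A quartic that forces a cyclic double cover

Let $p$ be an odd prime and $A\ge1$ an integer with $1+16A$ a quadratic nonresidue mod $p$. Then $p\nmid A$, since otherwise $1+16A\equiv1$. Put
$$c=4A-\tfrac{p^2-1}4\in\mathbb Z,\qquad f(w)=-Aw^2+cw+p^2,\qquad d(t)=d_{p,A}(t)=f(t+2+t^{-1}).$$
Theorem A uses $p=3$, $A=1$, $c=2$; indeed $17\equiv2$ is a nonresidue mod $3$.

**Lemma 7.**
(a) $d(t)=d(t^{-1})$, $d(1)=f(4)=1$, $d(-1)=f(0)=p^2$, and $t^2d(t)$ is a knot polynomial, irreducible over $\mathbb Q$, of degree $4$.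
(b) Mod $p$, $t^2d(t)\equiv-A(t+1)^2h_0(t)$ with $h_0=t^2+(2-w_0)t+1$ irreducible over $\mathbb F_p$, where $w_0=c/A\ne0$ in $\mathbb F_p$.

*Proof.* The evaluations in (a) are immediate: $f(4)=-16A+16A-(p^2-1)+p^2=1$. The extreme coefficients of $t^2d$ are $-A\neq0$, so its degree is $4$.

For (b): mod $p$, $c\equiv(16A+1)/4$ is a nonresidue, so nonzero, and $f\equiv w(c-Aw)$. As $tw=(t+1)^2$, we get $t^2d\equiv(t+1)^2\big(ct-A(t+1)^2\big)=-A(t+1)^2h_0$. The discriminant of $h_0$ is $w_0(w_0-4)=\frac{16A+1}{4A}\cdot\frac1{4A}$, a nonresidue.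

For irreducibility, we first factor over $\mathbb Q_p$. By Hensel $f$ has roots $w_1\equiv w_0$ and $w_2\equiv0$ in $\mathbb Z_p$. From $w_1w_2=-p^2/A$ we get $v_p(w_2)=2$ and $w_2/p^2=-1/(Aw_1)\equiv-1/c$ mod $p$. So
$$t^2d=-A\,\big(t^2+(2-w_1)t+1\big)\big(t^2+(2-w_2)t+1\big)\quad\text{over }\mathbb Q_p.$$
The first quadratic is irreducible by (b). Substituting $t=py-1$, the second becomes
$$p^2\Big(y^2-\frac{w_2}py+\frac{w_2}{p^2}\Big),\tag{5}$$
and the bracket is $\equiv y^2-1/c$ mod $p$. Since $c$ is a nonresidue, this is irreducible and defines the unramified quadratic extension of $\mathbb Q_p$.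

If $t^2d$ were reducible over $\mathbb Q$, its factors would be these two quadratics up to scalars, so $w_1,w_2\in\mathbb Q$. As $f$ is primitive ($f(4)=1$), Gauss gives $f=(a_1w+b_1)(a_2w+b_2)$ over $\mathbb Z$ with $w_2=-b_1/a_1$. From $p\nmid a_1a_2=-A$, $b_1b_2=p^2$ and $v_p(w_2)=2$ we get $b_1=\pm p^2$ and $b_2=\pm1$. From $f(4)=1$ we get $4a_2+b_2=\pm1$, so $4a_2\in\{0,\pm2\}$ and $a_2=0$, a contradiction. $\square$

**The Alexander module.** Let $K$ be a knot with Seifert matrix $U$ of size $2h$. Put $\Lambda_1=\mathbb Z[t^{\pm1}]$ and $\Theta=tU-U^T$; the bar is $t\mapsto t^{-1}$. The Alexander module is $\mathcal A_K=\Lambda_1^{2h}/\Theta\Lambda_1^{2h}$, of order $\det\Theta\doteq\Delta_K$, and $H_1(M)\cong\mathcal A_K/(t+1)\mathcal A_K$.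

**Lemma 8.** (a) $t-1$ acts bijectively on $\mathcal A_K$ and on the row module $\Lambda_1^{2h}/\Lambda_1^{2h}\Theta$. (b) $\mathcal A_K$ has no $\mathbb Z$-torsion. (c) With $J=(t-1)\Theta^{-1}$, the formula $\langle v,z\rangle=\bar z^TJv$ defines a Hermitian pairing $\mathcal A_K\times\mathcal A_K\to\mathbb Q(t)/\Lambda_1$ (the Blanchfield pairing), and $z\mapsto\langle\cdot,z\rangle$ is a bijection $\mathcal A_K\to\mathrm{Hom}_{\Lambda_1}(\mathcal A_K,\mathbb Q(t)/\Lambda_1)$.

*Proof.* (a) The action is surjective because $\Theta|_{t=1}=U-U^T$ is unimodular, and a surjective endomorphism of a Noetherian module is injective.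

(b) Let $qv=\Theta z$ with $q$ prime. Mod $q$, $\det\Theta\not\equiv0$, as it is a unit at $t=1$. So $z\equiv0$ mod $q$ and $v=\Theta(z/q)$.

(c) The matrix $(1-t)U+(1-t^{-1})U^T=(1-t)t^{-1}\Theta$ equals its own conjugate transpose, and $J$ is $(1-t)(1-t^{-1})$ times its inverse. So $\bar J^T=J$. The pairing is well defined because $J\Theta=t-1$ and, conjugating and transposing, $\bar\Theta^TJ=t^{-1}-1$. It is Hermitian because $\bar J^T=J$. *Surjective:* a homomorphism $\mathcal A_K\to\mathbb Q(t)/\Lambda_1$ is given by a row $\rho$ with $\rho\Theta=u$ over $\Lambda_1$, i.e. $\rho=u\Theta^{-1}$. By (a), $u=(t-1)\bar z^T+s\Theta$ for some column $z$ and row $s$ over $\Lambda_1$, so $\rho\equiv\bar z^TJ$. *Injective:* if $\bar z^TJ=u$ is over $\Lambda_1$, then $Jz=\bar u^T$, so $(t-1)z=\Theta\bar u^T$ vanishes in $\mathcal A_K$, and $z=0$ in $\mathcal A_K$ by (a). $\square$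

**Proposition 9.** If $K$ is any knot with $\Delta_K\doteq d_{p,A}$ and $M$ is its double branched cover, then $H_1(M)\cong\mathbb Z/p^2$.

The idea is this. The module $\mathcal A_K$ becomes a fractional ideal in a quartic field, and its Blanchfield pairing becomes a single number $r$ in the quadratic subfield. Near $p$ there are just two possible shapes for $\mathcal A_K$: one gives $\mathbb Z/p^2$, the other gives $(\mathbb Z/p)^2$ and forces a certain valuation of $r$ to be odd. The polynomial $d$ has been chosen so that $r$ can fail to be a norm at no other place. By reciprocity the valuation is even.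

**Step 1: the rings.** We set up the arithmetic. Let $S=\mathbb Z[w]/(f)$ and $O=\Lambda_1/(d)$. Since $t^2-(w-2)t+1=0$, $\Lambda_1=\mathbb Z[w]\oplus\mathbb Z[w]t$, and so $O=S\oplus St=S[T]/(T^2-(w-2)T+1)$. Both rings are domains, because $f$ and $t^2d$ are primitive and irreducible (a factorization of $f$ would factor $t^2d$). Let $\mathbf K^+\subset\mathbf K$ be their fraction fields, of degrees $2$ and $4$ over $\mathbb Q$. The bar is the involution $t\mapsto t^{-1}$ of $\mathbf K$ over $\mathbf K^+$. The quadratic polynomial has discriminant $(w-2)^2-4=w(w-4)$. Expanding $f$ around $4$ gives $0=f(w)=1+(w-4)(\cdots)$ in $S$, so $w-4$ is a unit of $S$. Also $S/(w)=\mathbb Z/p^2$, so the only maximal ideal containing $w$ is $\mathfrak q=(p,w)$. Since the linear coefficient $c$ of $f$ is prime to $p$, the completion is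
$$\hat S_{\mathfrak q}=\mathbb Z_p[[w]]/(f)=\mathbb Z_p\quad\text{via }w\mapsto w_2.$$
So $S_{\mathfrak q}$ is a discrete valuation ring with $v_{\mathfrak q}(p)=1$, $v_{\mathfrak q}(w)=2$. By (5), $\mathfrak q$ is inert and unramified in $\mathbf K$.

**Step 2: the pairing is a number.** The aim is to turn Lemma 8(c) into an equation of fractional ideals. By Lemma 8(b), $\mathcal A_K$ embeds in $\mathcal A_K\otimes\mathbb Q$, which is $\mathbb Q[t^{\pm1}]/(d)=\mathbf K$ since its order $d$ is irreducible. So $\mathcal A_K$ is killed by $d$ and is a nonzero finitely generated $O$-submodule of $\mathbf K$. The Blanchfield pairing takes values in $d^{-1}\Lambda_1/\Lambda_1$. Multiplying by $d=\bar d$ gives a Hermitian pairing $\mathcal A_K\times\mathcal A_K\to O$, which extends to $\mathbf K$ and is therefore $(y,z)\mapsto r\,y\bar z$ with $r\in(\mathbf K^+)^\times$. Since $\mathrm{Hom}_{\Lambda_1}(\mathcal A_K,\mathbb Q(t)/\Lambda_1)=\mathrm{Hom}_O(\mathcal A_K,O)$, nonsingularity says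
$$\mathcal A_K^*=r\,\overline{\mathcal A_K},\qquad \mathcal A_K^*:=\{z\in\mathbf K:z\mathcal A_K\subset O\}\cong\mathrm{Hom}_O(\mathcal A_K,O).\tag{6}$$
Taking $X^*$ commutes with localizing and completing at maximal ideals of $S$, as $\mathcal A_K$ is finitely presented and these operations are flat.

**Step 3: $v_{\mathfrak q}(r)$ is even.** We use the product formula. For a place $v$ of $\mathbf K^+$ let $(r)_v=1$ if $r$ is a norm from $\mathbf K\otimes\mathbf K^+_v$, and $-1$ otherwise. Then $\prod_v(r)_v=1$. At split places $(r)_v=1$, and at finite inert unramified places $(r)_v=(-1)^{v(r)}$. We go through all places other than $\mathfrak q$.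

*Archimedean places.* As $f(0),f(4)>0$ and $-A<0$, both roots of $f$ are real, one $<0$ and one $>4$. So $w(w-4)>0$ and these places split.

*Finite $v$ with $v(w)<0$.* With $z=1/w$, $w(w-4)=w^2(1-4z)$ and $v(z)>0$. The polynomial $X^2-X+z$, of discriminant $1-4z$, splits by Hensel. So $v$ splits.

*Finite $v$ with $v(w)\ge0$, $v\neq\mathfrak q$.* Then $S$ lies in the valuation ring of $v$, and $v$ is centered at a maximal ideal $\mathfrak m$ of the one-dimensional ring $S$, with $\mathfrak m\ne\mathfrak q$ because $S_{\mathfrak q}$ is already a valuation ring. We show that for each such $\mathfrak m$, $\prod_{v\mid\mathfrak m}(r)_v=1$. The discriminant $w(w-4)$ is a unit in $S_{\mathfrak m}$, so all $v\mid\mathfrak m$ are unramified. Let $\kappa=S/\mathfrak m$, a finite field. If $T^2-(w-2)T+1$ splits over $\kappa$, all $v\mid\mathfrak m$ split by Hensel and we are done. Otherwise $O_{\mathfrak m}$ is local with residue field of degree $2$ over $\kappa$, and $v$ is inert exactly when its residue degree $f_v$ over $\kappa$ is odd.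 In either case $(r)_v=(-1)^{f_vv(r)}$.

*Lengths.* We now convert this product of signs into a length. For $S_{\mathfrak m}$-lattices $X,Y$ in the same $\mathbf K^+$-vector space put $\chi(X,Y)=\mathrm{len}(X/X\cap Y)-\mathrm{len}(Y/X\cap Y)$, with $S_{\mathfrak m}$-lengths. Then $\chi(X,Y)=\mathrm{len}(X/Z)-\mathrm{len}(Y/Z)$ for any lattice $Z\subset X\cap Y$, so $\chi(X,Y)+\chi(Y,Z)=\chi(X,Z)$ for all $X,Y,Z$. Let $\tilde S$ be the ring generated by $S_{\mathfrak m}$ and the integers of $\mathbf K^+$. It is a finite $S_{\mathfrak m}$-module (an integral basis generates it), and, being an overring of a Dedekind domain in its fraction field, it is Dedekind. So it is the normalization of $S_{\mathfrak m}$, and its maximal ideals correspond to the $v\mid\mathfrak m$. By additivity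
$$\chi(S_{\mathfrak m},rS_{\mathfrak m})=\chi(S_{\mathfrak m},\tilde S)+\chi(\tilde S,r\tilde S)+\chi(r\tilde S,rS_{\mathfrak m})=\chi(\tilde S,r\tilde S)=\sum_{v\mid\mathfrak m}f_vv(r),$$
since the first and third terms cancel. Hence $\prod_{v\mid\mathfrak m}(r)_v=(-1)^{\chi(S_{\mathfrak m},rS_{\mathfrak m})}$.

*Duality.* It remains to see that $\chi(S_{\mathfrak m},rS_{\mathfrak m})$ is even; this comes from (6). Let $\mathcal A_{\mathfrak m}$ be the localization of $\mathcal A_K$ and $a=\chi(O_{\mathfrak m},\mathcal A_{\mathfrak m})$. It is even, because the simple $O_{\mathfrak m}$-module has $S_{\mathfrak m}$-length $2$. The ring $O_{\mathfrak m}$ is a localization of $\Lambda_1/(d)$ with $\Lambda_1$ regular of dimension $2$, hence a one-dimensional Gorenstein local domain, and it has injective dimension $1$. So $\mathrm{Ext}^2(-,O_{\mathfrak m})=0$. For a finitely generated torsion-free $X$, embedded in a finitely generated free module $Z$, $\mathrm{Ext}^1(X,O_{\mathfrak m})\cong\mathrm{Ext}^2(Z/X,O_{\mathfrak m})=0$. On modules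 of finite length $\mathrm{Hom}(-,O_{\mathfrak m})$ and $\mathrm{Ext}^2$ vanish, so $\mathrm{Ext}^1(-,O_{\mathfrak m})$ is exact. It sends the residue field to itself, so it preserves length. For fractional ideals $X\supset Y$ the sequence
$$0\to X^*\to Y^*\to\mathrm{Ext}^1(X/Y,O_{\mathfrak m})\to\mathrm{Ext}^1(X,O_{\mathfrak m})=0$$
gives $\chi(Y^*,X^*)=\chi(X,Y)$. By additivity, comparing with a common fractional ideal inside both, this holds for all fractional ideals $X,Y$. With $X=O_{\mathfrak m}$ and $Y=\mathcal A_{\mathfrak m}$ we get $\chi(\mathcal A_{\mathfrak m}^*,O_{\mathfrak m})=a$. On the other hand $\mathcal A^*_{\mathfrak m}=r\overline{\mathcal A_{\mathfrak m}}$ by (6). The bar is $S$-linear and preserves $O_{\mathfrak m}$, and $O_{\mathfrak m}\cong S_{\mathfrak m}^2$ over $S_{\mathfrak m}$. So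
$$\chi(r\overline{\mathcal A_{\mathfrak m}},O_{\mathfrak m})=\chi(\overline{\mathcal A_{\mathfrak m}},O_{\mathfrak m})-\chi(O_{\mathfrak m},rO_{\mathfrak m})=-a-2\chi(S_{\mathfrak m},rS_{\mathfrak m}).$$
Comparing, $\chi(S_{\mathfrak m},rS_{\mathfrak m})=-a$, which is even. So $\prod_{v\mid\mathfrak m}(r)_v=1$.

The only remaining place is $\mathfrak q$. By the product formula $(r)_{\mathfrak q}=1$, and $\mathfrak q$ is inert and unramified, so $v_{\mathfrak q}(r)$ is even.

**Step 4: the two shapes at $\mathfrak q$.** We determine $\mathcal A_K$ locally at $\mathfrak q$. Put $s=t+1$. Then $s^2=wt$ and $s^2-ws+w=0$. With $y=s/p$, equation (5) shows that $\mathcal O=\mathbb Z_p[y]$ is the ring of integers of the unramified quadratic extension, and $\hat O=O\otimes_S\hat S_{\mathfrak q}=\mathbb Z_p[s]=\mathbb Z_p+p\mathcal O$. Let $\hat{\mathcal A}=\mathcal A_K\otimes_S\hat S_{\mathfrak q}$ and write $\mathcal O\hat{\mathcal A}=z_0\mathcal O$. As $p\mathcal O\subset\hat O$,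
$$z_0p\,\mathcal O=p\mathcal O\hat{\mathcal A}\subset\hat{\mathcal A}\subset z_0\mathcal O.$$
So $\hat{\mathcal A}/z_0p\mathcal O$ is an $\mathbb F_p$-subspace of $z_0\mathcal O/z_0p\mathcal O\cong\mathbb F_{p^2}$. It is nonzero, since otherwise $\mathcal O\hat{\mathcal A}=z_0p\mathcal O$.

Suppose it has dimension $2$, so $\hat{\mathcal A}=z_0\mathcal O$. Now $\{u:u\mathcal O\subset\hat O\}=p\mathcal O$: such a $u$ lies in $\hat O$; an element of $\hat O\setminus p\mathcal O$ is a unit of $\mathcal O$; and $\mathcal O\not\subset\hat O$. So $\hat{\mathcal A}^*=z_0^{-1}p\mathcal O$, and (6) gives $z_0^{-1}p\mathcal O=r\bar z_0\mathcal O$. Then $v_{\mathfrak q}(r)=1-2v(z_0)$ is odd, contradicting Step 3. (Since $y$ is a unit of $\mathcal O$, this shape would have given $\mathcal O/s\mathcal O=\mathcal O/p\mathcal O\cong(\mathbb Z/p)^2$.)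

So it has dimension $1$, and $\hat{\mathcal A}=\mathbb Z_pz+z_0p\mathcal O$ with $z\in z_0\mathcal O^\times$. As $z_0\mathcal O=z\mathcal O$, this is $z(\mathbb Z_p+p\mathcal O)=z\hat O\cong\hat O$.

**Step 5: the double cover.** Since $wt=s^2$, $w$ kills $\mathcal A_K/s\mathcal A_K$. So this is a module over $S/(w)=\mathbb Z/p^2$, and tensoring it with $\hat S_{\mathfrak q}$ does not change it. Hence
$$H_1(M)\cong\mathcal A_K/s\mathcal A_K\cong\hat O/s\hat O=\mathbb Z_p/(w_2)\cong\mathbb Z/p^2.$$
This proves Proposition 9. $\square$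

## 6. The forbidden valuation

**Proposition 10.** Let $L=K\cup B$ with $B$ unknotted, $\mathrm{lk}(K,B)=2$ and $\Delta_K\doteq d_{p,A}$, and let $P$ be as in Lemma 6. Then $v_p(P(0))\ne1$.

*Proof.* By Proposition 9, $H_1(M)\cong\mathbb Z/p^2$. Let $z$ be a generator with $\lambda_M(z,z)=u/p^2$, $p\nmid u$. With $\beta,V_0$ as in Lemma 6 and $\beta=jz$, we have $p^2V_0\in\mathbb Z$ and $p^2V_0\equiv uj^2$ mod $p^2$. So $v_p(p^2V_0)$ is $0$ or at least $2$, possibly $\infty$. By Lemma 6 it equals $v_p(P(0))$. $\square$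

## 7. Period nine

We prove Theorem A. Put $\mu=t+t^{-1}+g+g^{-1}+3$, so that $\Delta_G=(1+tg)d-(1-t)(1-g)\mu$ with $d=d_{3,1}$.

**Step 1: the Murasugi Conditions hold.** By Lemma 7(a), $\Delta_*=t^2d$ is a knot polynomial. Conditions (i) and (ii) hold by the definition of $\Delta$. For (iii), $\Delta_G(1,g)=(1+g)d(1)=\delta_2(g)$ and $\Delta_G(t,1)=(1+t)d(t)\doteq\delta_2(t)\Delta_*(t)$. For (iv), $d$ and $\mu$ are symmetric, and both $1+tg$ and $(1-t)(1-g)$ are multiplied by $t^{-1}g^{-1}$ under $t\mapsto t^{-1}$, $g\mapsto g^{-1}$; so $a=b=-1$. It remains to see that $\Delta$ is a knot polynomial. By Galois invariance, and because the lowest power of $t$ in $\Delta_G$ is $t^{-2}$, $\Delta\in\mathbb Z[t]$. For odd $n$, evaluating $X^n-1=\prod_{i=0}^{n-1}(X-\omega^i)$ at $X=-1$ gives $\prod_{i=0}^{n-1}(1+\omega^i)=2$, so $\prod_{i=1}^{n-1}(1+\omega^i)=1$ and $\Delta(1)=1$. By (iv) and $\prod_{i=1}^{8}\omega^i=1$, $\Delta(t^{-1})=t^{c'}\Delta(t)$ for some integer $c'$.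

We also note the degree. In $t$, $\Delta_G(t,\omega^i)$ runs from $t^{-2}$ (coefficient $-1$) to $t^3$ (coefficient $-\omega^i$). So $\Delta$ has degree $4+8\cdot5=44$, nonzero constant term and extreme coefficients $\pm1$.

From now on suppose $k$ has period $9$ and $\Delta_k\doteq\Delta$, with $k_*$, $B$, $L$, $\lambda$ as in Section 3. Fix a representative of $\Delta_L$ and put
$$N=\prod_{i=1}^8\Delta_G(t,\omega^i),\qquad N'=\prod_{i=1}^8\Delta_L(t,\omega^i),$$
both in $\mathbb Z[t^{\pm1}]$. By Lemma 5, $\Delta\doteq\Delta_{k_*}N'$, so $\Delta_{k_*}$ and $N'$ have extreme coefficients $\pm1$.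

**Step 2: $\lambda=2$ and $\deg\Delta_{k_*}=4$.** We reduce modulo $1-\omega$, whose residue field is $\mathbb F_3$. There $\Delta_L(t,\omega^i)\equiv\Delta_L(t,1)\doteq\delta_\lambda\Delta_{k_*}$. So $\Delta\doteq\Delta_{k_*}^9\delta_\lambda^8$ in $\mathbb F_3[t^{\pm1}]$. Extreme coefficients $\pm1$ survive reduction, so with $d'=\deg\Delta_{k_*}$ we get $44=9d'+8(\lambda-1)$. Hence $d'\equiv4$ mod $8$ and $d'\le4$, which gives $d'=4$ and $\lambda=2$.

**Step 3: $\Delta_{k_*}\doteq\Delta_*$.** We must exclude another quartic factor knot polynomial. In the same way $\Delta\doteq\Delta_*^9(1+t)^8$ mod $3$. So $\Delta_{k_*}^9\doteq\Delta_*^9$ in $\mathbb F_3[t^{\pm1}]$, and by unique factorization $\Delta_{k_*}\doteq\Delta_*\doteq(t+1)^2(t^2+1)$ mod $3$, by Lemma 7(b) with $w_0=2$. Roots of $t^2+1$ are simple roots here, so by Hensel $\Delta_{k_*}$ has a root $\alpha\in\mathcal R=\mathbb Z_3[\sqrt{-1}]$, which is unramified over $\mathbb Z_3$, with $\bar\alpha^2=-1$ for the residue class $\bar\alpha$. Since $\Delta(\alpha)=0$, either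 $d(\alpha)=0$ or $\Delta_G(\alpha,\zeta)=0$ for some $\zeta\neq1$ with $\zeta^9=1$. In the latter case
$$(1+\alpha\zeta)\,d(\alpha)=(1-\alpha)(1-\zeta)\,\mu(\alpha,\zeta)\quad\text{in }\mathcal R[\zeta],$$
which is totally ramified over $\mathcal R$ of degree $e\in\{2,6\}$ with uniformizer $\varpi=1-\zeta$. Modulo $\varpi$ we have $1+\bar\alpha\ne0$, $1-\bar\alpha\ne0$ and $\mu\equiv\bar\alpha+\bar\alpha^{-1}+2+3\equiv2\neq0$. So the right side has $\varpi$-valuation $1$. The left side is a unit times $d(\alpha)\in\mathcal R$, so its valuation lies in $e\mathbb Z\cup\{\infty\}$, a contradiction. Hence $d(\alpha)=0$. As $\Delta_*$ is irreducible of degree $4=\deg\Delta_{k_*}$, the two polynomials are proportional, and both take values $\pm1$ at $1$. So $\Delta_{k_*}\doteq\Delta_*$, and therefore $N'\doteq N$.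

**Step 4: what $t=-1$ shows.** We compare $N(-1)$ and $N'(-1)$. Let $\zeta$ be a primitive ninth root of unity and $\pi=(1-\zeta)(1-\zeta^{-1})$. It generates the prime over $3$ in $\mathbb Q(\zeta)^+$, the residue degree is $1$, and $v_\pi(3)=3$. At $g=\zeta$ we have $x=-\pi$; at primitive cube roots of unity $x=-3$. For $Q\in\mathbb Z[x]$ put $a(Q)=v_3(Q(-3))$ and $b(Q)=v_\pi(Q(-\pi))$. If $\Phi(g)\doteq(1-g)Q(x)$, then
$$v_3\Big(\prod_{i=1}^8\Phi(\omega^i)\Big)=2+2a(Q)+2b(Q),\tag{7}$$
because $\prod_{i=1}^8(1-\omega^i)=9$, each of the two primitive cube roots gives $Q(-3)$, the six primitive ninth roots give the square of the norm of $Q(-\pi)$ from $\mathbb Q(\zeta)^+$ to $\mathbb Q$, and $v_3$ of that norm is $v_\pi(Q(-\pi))$.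

For the example, (3) gives $Q=3-2x$, so $a=v_3(9)=2$ and $b=v_\pi(3+2\pi)=1$, and $v_3(N(-1))=8$. For $L$, Lemma 6 gives $\Delta_L(-1,g)\doteq(1-g)P(x)$ with $P=\sum P_ix^i\in\mathbb Z[x]$. Since $N'(-1)=\pm N(-1)$, (7) yields
$$a(P)+b(P)=3.\tag{8}$$

**Step 5: $v_3(P(0))=1$.** We extract $P_0$ from (8).

- If $3\nmid P_0$, then $P(-3)$ and $P(-\pi)$ are units at $3$ and $\pi$, so $a=b=0$, impossible.
- If $3\mid P_0$ and $3\nmid P_1$, then in $P(-\pi)=P_0-P_1\pi+\cdots$ the first term has valuation at least $3$, the second exactly $1$, the rest at least $2$. So $b=1$ and $a=2$. Then $P_0-3P_1\equiv P(-3)\equiv0$ mod $9$, so $P_0\equiv3P_1\not\equiv0$ mod $9$.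
- If $3\mid P_0$ and $3\mid P_1$, then $b\ge2$, and $P(-3)\equiv P_0$ mod $9$. If $9\mid P_0$, then $a\ge2$ and $a+b\ge4$, contradicting (8). So $9\nmid P_0$.

In all possible cases $v_3(P(0))=1$. But $\Delta_{k_*}\doteq d_{3,1}$, $\mathrm{lk}(k_*,B)=2$ and $B$ is unknotted, so Proposition 10 gives $v_3(P(0))\neq1$. This contradiction proves Theorem A. $\blacksquare$

## 8. Every odd period divisible by a square

We prove Theorem B. In place of Step 3 of Section 7 we make the factors irreducible, so that unique factorization matches them one by one.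

**Step 1: the family.** Let $n$ be odd and $p^2\mid n$. By the Chinese remainder theorem choose $A\ge1$ with $1+16A$ a nonresidue mod $p$ and $\gcd(A,n)=1$. (The condition mod $p$ already forces $p\nmid A$.) Let $d=d_{p,A}$, $\Delta_*=t^2d$, and for $\nu\in\mathbb Z$
$$\Delta_G(t,g)=(1+tg)\,d(t)-(1-t)(1-g)(p+\nu w),\qquad \Delta=\Delta_*\prod_{\zeta^n=1,\,\zeta\ne1}t^2\Delta_G(t,\zeta).$$
As $p+\nu w$ is symmetric, the verification in Step 1 of Section 7 applies word for word, using $\prod_{\zeta\ne1}(1+\zeta)=1=\prod_{\zeta\neq1}\zeta$ for $n$ odd. So $(\Delta,n)$ satisfies the Murasugi Conditions with $\lambda=2$. Put $\Omega=\mathbb Q(\zeta_n)$ with $\zeta_n$ a primitive $n$-th root of unity, and $\Phi_\zeta(t)=\Delta_G(t,\zeta)$. It runs from $t^{-2}$ (coefficient $-A$) to $t^3$ (coefficient $-A\zeta$). Since $w=0$ at $t=-1$,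
$$\Phi_\zeta(-1)=(1-\zeta)(p^2-2p)=(1-\zeta)\,p(p-2).\tag{9}$$

**Step 2: choosing $\nu$ so that all $t^2\Phi_\zeta$ are irreducible over $\Omega$.** Regard $\nu$ as an indeterminate. Then $t^2\Phi_\zeta=a_0(t)-\nu a_1(t)$ with
$$a_1=(1-\zeta)(1-t)\,t(t+1)^2,\qquad a_0=t^2\big[(1+t\zeta)d-(1-t)(1-\zeta)p\big].$$
At the roots $0,1,-1$ of $a_1$ we have $a_0(0)=-A\ne0$, $a_0(1)=1+\zeta\neq0$ and $a_0(-1)=(1-\zeta)p(p-2)\ne0$. So $\gcd(a_0,a_1)=1$ and $t^2\Phi_\zeta$, being linear in $\nu$, is irreducible in $\Omega[\nu,t]$. By Gauss it is irreducible over $\Omega(\nu)$, of degree $5$ in $t$. Hilbert's irreducibility theorem says that for a number field $\Omega$ and finitely many irreducible polynomials in $\Omega(\nu)[t]$ there are infinitely many $\nu\in\mathbb Z$ for which all specializations are irreducible over $\Omega$ (Lang, *Fundamentals of Diophantine Geometry*, Ch. 9). We fix $\nu\in\mathbb Z$ such that all $t^2\Phi_\zeta$, $\zeta\ne1$, are irreducible of degree $5$ over $\Omega$. The $\Phi_\zeta$ are pairwise non-associate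 in $\Omega[t^{\pm1}]$, because the ratio of the extreme coefficients is $\zeta$.

Now suppose $k$ has period $n$ and $\Delta_k\doteq\Delta$, with the notation of Section 3 and a fixed representative of $\Delta_L$. By Lemma 5
$$\Delta_*\prod_{\zeta\ne1}\Phi_\zeta\doteq\Delta_{k_*}\prod_{\zeta\ne1}\Delta_L(t,\zeta).\tag{10}$$

**Step 3: degrees.** The aim is $\lambda=2$ and $\deg\Delta_{k_*}=4$. By (10), the extreme coefficients of $\Delta_{k_*}$ and of all $\Delta_L(t,\zeta)$, $\zeta\ne1$, divide a unit times $A^n$ in $\mathbb Z[\zeta_n]$, so they are prime to $n$. The same holds for $\Delta_L(t,1)\doteq\delta_\lambda\Delta_{k_*}$. If $\zeta=\xi\eta$ with $\xi$ of $l$-power order, $l\mid n$ prime, then $\zeta\equiv\eta$ modulo a prime over $l$, so $\Delta_L(t,\zeta)\equiv\Delta_L(t,\eta)$ modulo that prime. Neither loses its extreme terms in the reduction, so both have the same span in $t$. Removing the prime-power parts of $\zeta$ one after another, all $\Delta_L(t,\zeta)$ with $\zeta^n=1$ have the span of $\Delta_L(t,1)$, namely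 $d'+\lambda-1$ with $d'=\deg\Delta_{k_*}$. By (10), $4+5(n-1)=nd'+(n-1)(\lambda-1)$. So $d'\equiv4$ mod $(n-1)$ and $d'\le4$. As $n\ge9$, $d'=4$, then $\lambda=2$, and each $\Delta_L(t,\zeta)$ has span $5$.

**Step 4: matching factors.** Since $\Delta_{k_*}$ has degree $4$, it is prime to all $\Phi_\zeta$. So it divides $\Delta_*$ over $\Omega$, and $\Delta_{k_*}\doteq\Delta_*$ by equal degrees and values $\pm1$ at $1$. Both sides of (10), after cancelling, are products of $n-1$ factors of span $5$, and the $\Phi_\zeta$ are irreducible. By unique factorization in $\Omega[t^{\pm1}]$, for $\zeta\neq1$,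
$$\Delta_L(t,\zeta)=c_\zeta\,t^{j_\zeta}\,\Phi_{\sigma(\zeta)}(t)$$
with $c_\zeta\in\Omega^\times$ and $\sigma$ a permutation of the nontrivial $n$-th roots of unity. Applying $\gamma\in\mathrm{Gal}(\Omega/\mathbb Q)$ gives $\sigma(\gamma\zeta)=\gamma\sigma(\zeta)$. So $\zeta$ and $\sigma(\zeta)$ are fixed by the same $\gamma$, $\mathbb Q(\zeta)=\mathbb Q(\sigma(\zeta))$, and since the orders are odd, $\zeta$ and $\sigma(\zeta)$ have the same order. At $t=1$, $\Delta_L(1,\zeta)\doteq1+\zeta$ by (1), and $\Phi_{\sigma(\zeta)}(1)=1+\sigma(\zeta)$. Both are units of $\mathbb Z[\zeta_n]$, because $1+\zeta=(1-\zeta^2)/(1-\zeta)$ and $\zeta^2$ has the same order as $\zeta$. So $c_\zeta$ is a unit.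

**Step 5: two valuations of $P$.** We evaluate at $t=-1$ for $\zeta$ of order $p$ and $p^2$. Write $\Delta_L(-1,g)\doteq(1-g)P(x)$ with $P=\sum P_ix^i\in\mathbb Z[x]$ by Lemma 6. For $\zeta$ of order $p^j$, $j\in\{1,2\}$, put $\pi_j=(1-\zeta)(1-\zeta^{-1})$, let $v_j$ be the normalized valuation of $\mathbb Q(\zeta)^+$ over $p$, and let $h=(p-1)/2$. Then $v_j(\pi_j)=1$, $v_1(p)=h$ and $v_2(p)=ph$. By Step 4 and (9),
$$(1-\zeta)P(-\pi_j)=\text{unit}\cdot\Phi_{\sigma(\zeta)}(-1)=\text{unit}\cdot(1-\sigma(\zeta))\,p(p-2).$$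
Here $(1-\sigma(\zeta))/(1-\zeta)$ is a unit, since the orders agree, and $p\nmid p-2$. So
$$v_1(P(-\pi_1))=h,\qquad v_2(P(-\pi_2))=ph.\tag{11}$$

**Step 6: $v_p(P_0)=1$.** If $p\nmid P_0$, then $v_1(P(-\pi_1))=0$, contradicting (11). Suppose $p^2\mid P_0$, and let $m=\min\{i:p\nmid P_i\}\in\{1,2,\dots,\infty\}$.

If $m<ph$, look at $P(-\pi_2)$. The term with $i=m$ has valuation $m$; those with $i<m$ have valuation at least $ph>m$; those with $i>m$ at least $i>m$. So $v_2(P(-\pi_2))=m<ph$, contradicting (11).

If $m\ge ph$, look at $P(-\pi_1)$. The terms have valuation at least $2h$ for $i=0$, at least $h+1$ for $1\le i<m$, and at least $ph$ for $i\ge m$. As $h\ge1$ and $p\ge3$, all of these are at least $h+1$, contradicting (11).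

So $v_p(P(0))=1$. But $\Delta_{k_*}\doteq d_{p,A}$, $\mathrm{lk}(k_*,B)=2$ and $B$ is unknotted, which contradicts Proposition 10. This proves Theorem B. $\blacksquare$
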